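\title{Vertex connectivity of the random $d$-process}

\begin{abstract}
The $d$-process builds a graph on $n$ vertices by repeatedly adding a uniformly random edge between two nonadjacent vertices of degree less than $d$. We prove that for every fixed $d\ge 3$, as $n\to\infty$ with $dn$ even, the final graph is asymptotically almost surely $d$-regular and $d$-connected. More precisely, we determine the number of neighbors of every connected set of at most $n/2$ vertices whose neighborhood has bounded size, and we describe all vertex cuts with at most $2d-4$ vertices; the bound $2d-4$ is sharp. The proof uses only the definition of the process. Small sets are handled by a supermartingale bound for the probability of a prescribed subgraph in continuous time, and large sets by comparison with a model driven by independent Poisson processes.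
\end{abstract}

\section{Introduction}

Fix an integer $d\ge3$. The \emph{$d$-process} starts with $n$ isolated vertices, forming the set $V=\{1,\dots,n\}$, and adds edges one at a time. A vertex is \emph{unsaturated} if its current degree is less than $d$, and a pair of distinct vertices is \emph{allowed} if the two vertices are unsaturated and nonadjacent. At each step an allowed pair is chosen uniformly at random and becomes an edge. The process stops when no pair is allowed, that is, when the unsaturated vertices form a clique. Throughout, $n\to\infty$ with $dn$ even, and an event holds \emph{asymptotically almost surely} (a.a.s.) if its probability tends to $1$.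

It is known that the final graph is a.a.s.\ $d$-regular. Let $\mathcal G^{\mathrm{deg}}_{n,d}$ be the probability space of the final graph conditioned on being $d$-regular. It is also known that $G\in\mathcal G^{\mathrm{deg}}_{n,d}$ is a.a.s.\ connected for $d\ge3$. A graph is \emph{$d$-connected} if it has more than $d$ vertices and stays connected after the deletion of any $d-1$ or fewer vertices. The following conjecture is posed in~\cite{models}: \emph{for fixed $d\ge3$, the graph $G\in\mathcal G^{\mathrm{deg}}_{n,d}$ is a.a.s.\ $d$-connected.} We prove it, from the definition of the process alone; neither of the two known facts is used.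

\begin{theorem}\label{thm:main}
Let $d\ge3$ be fixed. A.a.s.\ the final graph of the $d$-process is $d$-regular and $d$-connected. Hence $G\in\mathcal G^{\mathrm{deg}}_{n,d}$ is a.a.s.\ $d$-connected.
\end{theorem}

Deleting the $d$ neighbors of a vertex isolates it, so the theorem says that the connectivity is as large as the degree allows. To see why this is the natural guess, let $N(A)$ be the set of vertices outside $A$ with a neighbor in $A$. If $G-S$ is disconnected and $A$ is its smallest component, then $|A|\le n/2$ and $N(A)\subseteq S$. So the question is how few neighbors a connected set of at most $n/2$ vertices can have. (A set $A$ is \emph{connected} if the induced graph $G[A]$ is.) In a $d$-regular tree, a connected set of $k$ vertices spans $k-1$ edges and sends out $dk-2(k-1)=(d-2)k+2\ge d$ edges, all to different vertices. A cycle near $A$ lowers this count by one or two, which turns out to be harmless; to get below $d$ neighbors, a small set needs two cycles close together, and hence a small subgraph with more edges than vertices. A subgraph with $v$ vertices can be placed in about $n^v$ ways, and if each of its edges cost a factor of order $1/n$,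 then subgraphs with $v+1$ edges would be unlikely.

The next theorem makes this picture exact. For a connected set $A$ let $F_A$ be the graph on $A\cup N(A)$ formed by all edges that meet $A$. A graph is \emph{unicyclic} if it is connected and has exactly one cycle, or equivalently if it is connected with as many edges as vertices.

\begin{theorem}\label{thm:boundary}
Fix $d\ge3$ and $r\ge1$. A.a.s.\ the final graph $G$ is $d$-regular, and for every nonempty connected set $A$ with $|A|\le n/2$ and $|N(A)|\le r$, the graph $F_A$ is a tree or unicyclic and
\[
|N(A)|=(d-2)|A|+2-\chi ,
\]
where $\chi=0$ if $F_A$ is a tree, $\chi=1$ if $F_A$ is unicyclic and $G[A]$ is a tree, and $\chi=2$ if $G[A]$ contains the cycle.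
\end{theorem}

For instance, a vertex has $d$ neighbors, an edge has $2d-2$ neighbors or, if it lies in a triangle, $2d-3$, and a triangle has $3d-6$. The gap between $d$ and $2d-3$ gives the structure of small cuts.

\begin{corollary}\label{cor:cuts}
A.a.s., for every $S\subset V$ with $|S|\le 2d-4$, either $G-S$ is connected, or $G-S$ has exactly two components, one of which is a single vertex $x$ (so that $S$ contains all neighbors of $x$). The bound $2d-4$ cannot be replaced by $2d-3$: with probability bounded away from $0$ the statement fails for some $S$ with $|S|=2d-3$.
\end{corollary}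

The difficulty is that edges do not all cost $1/n$. When $U$ vertices are unsaturated, a given allowed pair is the next edge with probability about $2/U^2$, and near the end of the process $U$ is far smaller than $n$. A set of vertices that stay unsaturated until late in the process is therefore joined up internally much more readily than a typical set. The proof must weigh this gain against the cost of staying unsaturated, and the two nearly cancel.

Section~\ref{sec:clock} introduces the time scale on which this balance can be computed and carries out the computation for the smallest obstruction to $3$-connectivity. Section~\ref{sec:reduction} reduces the three results above to two propositions: there are no small subgraphs with more edges than vertices, and no large sets with a bounded number of outgoing edges. These are proved in Sections~\ref{sec:cores} and~\ref{sec:cuts}.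

\medskip
\noindent\textbf{Conventions.} Logarithms are natural, and $n$ is taken large where needed. The letter $C$ denotes positive constants that depend only on $d$ and on fixed parameters named in the context; its value may change from line to line. We write $v(H)$ and $e(H)$, or just $v$ and $e$, for the numbers of vertices and edges of a graph $H$, and $e(A,A^c)$ for the number of edges between $A$ and $A^c=V\setminus A$. $\mathrm{Poi}(t)$ is a Poisson variable of mean $t$, and $\mathrm{Exp}(a)$ is an exponential variable of mean $1/a$.

\section{The Poisson clock and the smallest obstruction}\label{sec:clock}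

\subsection{Continuous time}

Run the process in continuous time. Let $G(s)$ be the graph and $U(s)$ the number of unsaturated vertices at time $s$, both right-continuous, and let each allowed pair become an edge at rate $1/U(s)$. All allowed pairs have the same rate, so the sequence of added edges has the law of the $d$-process. An unsaturated vertex has between $U-d$ and $U-1$ allowed partners, because only the vertex itself and its at most $d-1$ neighbors are excluded. It therefore gains edges at a rate in $[1-d/U,1]$. This is the reason for the normalization: while $U$ is large, the degree of a vertex is nearly a rate-$1$ Poisson counter stopped at $d$. For integers $\rho\ge0$ put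
\[
g_\rho(t)=\mathbb P(\mathrm{Poi}(t)\le d-1-\rho),\qquad p_\rho(t)=\mathbb P(\mathrm{Poi}(t)=d-1-\rho),\qquad f=g_0 .
\]
Thus $g_\rho(t)$ is the chance that a counter now at $\rho$ is still below $d$ after time $t$, and one expects $U(s)\approx nf(s)$. We have $g_\rho=p_\rho=0$ for $\rho\ge d$, and
\begin{equation}\label{eq:gp}
g_\rho'=-p_\rho,\qquad g_{\rho+1}=g_\rho-p_\rho,\qquad 0\le p_\rho\le g_\rho,\qquad g_\rho(0)=1\ \text{ for }\rho\le d-1 .
\end{equation}
The function $f(s)=e^{-s}\sum_{j<d}s^j/j!$ decreases continuously and strictly from $1$ to $0$, and $f(s)\ge e^{-s}$. Since $-f'/f=p_0/g_0\to1$ as $s\to\infty$, we can fix $s_\sharp$ with $-f'/f\ge\frac12$ on $[s_\sharp,\infty)$.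

\begin{lemma}\label{lem:poisson}
\begin{itemize}
\item[(F1)] For $p>0$ and $s\ge0$: $\int_0^s f(u)^{-p}\,du\le C_p f(s)^{-p}$, where $C_p=s_\sharp+2/p$.
\item[(F2)] For $0\le\rho\le d-1$: $g_\rho(t)\le (d-1)!\,(1+t)^{-\rho}f(t)$. In particular $e^{-t}\le (d-1)!\,(1+t)^{-(d-1)}f(t)$.
\item[(F3)] For $s_\sharp\le s\le s'$: $1/f(s)\le e^{-(s'-s)/2}/f(s')$.
\item[(F4)] For $S>0$ let $\Gamma(S)$ consist of $S$ and all $\sigma\le S$ such that $f(\sigma)=(3/4)^i$ for an integer $i\ge0$. Then $\sum_{\sigma\in\Gamma(S)}1/f(\sigma)\le5/f(S)$. If $Y$ is a nonincreasing function with $Y(\sigma)\ge\frac34nf(\sigma)$ for all $\sigma\in\Gamma(S)$, then $Y(s)\ge\frac9{16}nf(s)$ for all $s\le S$.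
\end{itemize}
\end{lemma}

\begin{proof}
(F1) On $[s_\sharp,\infty)$ we have $(f^{-p})'=pf^{-p}(-f'/f)\ge\frac p2f^{-p}$, so the part of the integral beyond $s_\sharp$ is at most $\frac2pf(s)^{-p}$. The part over $[0,\min(s,s_\sharp)]$ is at most $s_\sharp f(s)^{-p}$, because $f^{-p}$ is increasing.

(F2) Compare coefficients: $\sum_{j\le m}t^j/j!\le(1+t)^m$ since $1/j!\le\binom mj$, and $(1+t)^{d-1}\le(d-1)!\sum_{j<d}t^j/j!$ since $\binom{d-1}jj!\le(d-1)!$. Take $m=d-1-\rho$. The last claim is the case $\rho=d-1$.

(F3) Integrate $(\log f)'\le-\frac12$ over $[s,s']$.

(F4) The numbers $1/f(\sigma)$ with $f(\sigma)=(3/4)^i\ge f(S)$ form a geometric progression of ratio $\frac43$ bounded by $1/f(S)$, so their sum is at most $4/f(S)$. Given $s\le S$, let $\sigma$ be the least point of $\Gamma(S)$ with $\sigma\ge s$. The interval $(\frac34f(s),f(s)]$ contains a power of $\frac34$, attained by $f$ at some $\sigma'\ge s$. If $f(\sigma)<\frac34f(s)$, then $\sigma'<\sigma\le S$, against the choice of $\sigma$. Hence $Y(s)\ge Y(\sigma)\ge\frac34nf(\sigma)\ge\frac9{16}nf(s)$.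
\end{proof}

\subsection{Diamonds in the cubic case}\label{sub:diamond}

Let $d=3$, and let a \emph{diamond} be the graph on $x,y,z,w$ with edges $xy,xz,xw,yz,yw$. In a cubic graph containing a diamond, $\{z,w\}$ separates $\{x,y\}$ from the rest, so Theorem~\ref{thm:main} requires that diamonds be absent. We estimate the expected number of diamonds completed by a time $T\in[\frac12\log n,2\log n]$. The estimate is heuristic in one place, formula~\eqref{eq:diamond}; Lemma~\ref{lem:prescribed} will show that such formulas are upper bounds up to a constant factor.

Pretend that $U(s)=nf(s)$ and that the edges at $x,y,z,w$ other than the five prescribed ones arrive as independent rate-$1$ Poisson processes. The edge $e$ arrives at time $s_e$ with density $1/(nf(s_e))$, provided that its ends are unsaturated. Let $t_u$ be the arrival time of the last diamond edge at $u$. Just before $t_x$ the vertex $x$ has two diamond edges, so it can have no other edge; this has probability $g_2(t_x)$. The vertex $z$ has one diamond edge just before $t_z$ and at most one other edge; this has probability $g_1(t_z)$. With at most $n^4$ placements, the expected number of diamonds should be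 at most about
\begin{equation}\label{eq:diamond}
\frac{n^4}{n^5}\int_{[0,T]^5}g_2(t_x)\,g_2(t_y)\,g_1(t_z)\,g_1(t_w)\prod_e\frac{ds_e}{f(s_e)} .
\end{equation}
Each factor $1/f(s_e)$ can be nearly as large as $n$, and the vertex factors must pay for it. By (F2), $g_2(t)\le2f(t)(1+t)^{-2}$ and $g_1(t)\le2f(t)(1+t)^{-1}$. Let $s$ be the arrival time of the earliest edge, and remove that edge. What remains is a $4$-cycle or a triangle with a pendant edge. Orient the cycle cyclically and the pendant edge away from it; then each vertex $u$ is the head of exactly one edge $e$, and $f(t_u)\le f(s_e)$ because $t_u\ge s_e$. So four of the five factors $1/f(s_e)$ are cancelled, the integrand is at most $16/\big(f(s)(1+s)^6\big)$, and \eqref{eq:diamond} is at most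
\[
\frac{5\cdot16}{n}\int_0^T\frac{(T-s)^4}{f(s)(1+s)^6}\,ds .
\]
For $s<\frac12\log n$ we have $1/f(s)\le n^{1/2}$, so this range contributes $n^{-1/2+o(1)}$. For $s\ge\frac12\log n$, (F3) bounds the contribution by $C/\big(nf(T)\log^6n\big)$.

The computation shows two things. The factor $1/n$ of the naive count has become $1/(nf(T))$, the reciprocal of the expected number of unsaturated vertices at time $T$; so we should stop the estimate while $nf(T)$ is still large and describe the last few steps exactly. And there is an additional gain of a power of $\log n$, at least one factor for each vertex, which comes from the fact that a vertex surviving to a late time $t$ typically has degree $d-1$, and each further edge of spare capacity costs a factor of order $1/t$. This gain will allow a sum over subgraphs of slowly growing size.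

\section{Reduction to cores and edge cuts}\label{sec:reduction}

A \emph{core} is a simple graph with $e\ge v+1$ none of whose proper subgraphs has this property. Every graph with $e\ge v+1$ contains a core, and the diamond is a core.

\begin{lemma}\label{lem:corestructure}
Let $H$ be a core with $v$ vertices.
\begin{itemize}
\item[(i)] $H$ is connected, $v\ge4$, $e(H)=v+1$, and $H$ has minimum degree at least $2$.
\item[(ii)] For every edge $e_0$ of $H$ there is a bijection from $E(H)\setminus\{e_0\}$ to $V(H)$ that maps each edge to one of its ends.
\item[(iii)] There are at most $3(v+1)^2n^v$ cores with $v$ vertices whose vertex set lies in $V$.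
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $H$ were disconnected, some component would have $e\ge v+1$. If $e\ge v+2$ we could delete an edge, and a vertex of degree at most $1$ could be deleted too. A simple graph on at most $3$ vertices has $e\le v$.

(ii) The graph $H-e_0$ has $v$ vertices and $v$ edges, and each of its components has $e\le v$ by minimality. So each component has $e=v$ and is unicyclic. Orient its cycle cyclically and all other edges away from the cycle, and map each edge to its head.

(iii) Since $\sum_w(\deg_Hw-2)=2$, either one vertex has degree $4$ or two vertices have degree $3$, and all others have degree $2$. Following the paths of degree-$2$ vertices shows that $H$ consists of two cycles sharing a vertex, or of three internally disjoint paths between two vertices, or of two disjoint cycles joined by a path. In each case $H$ is determined up to isomorphism by at most three lengths that sum to $v+1$, which leaves at most $(v+1)^2$ choices. Each isomorphism type has at most $n^v$ copies.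
\end{proof}

Put $v_*=(\log n)^{1/10}$. The probabilistic content of the paper is in the next two propositions.

\begin{proposition}\label{prop:cores}
A.a.s.\ the final graph is $d$-regular and contains no core with at most $v_*$ vertices.
\end{proposition}

\begin{proposition}\label{prop:cuts}
For every constant $c_0$, the probability that the final graph is $d$-regular and has a set $A$ with $\log^2n\le|A|\le n/2$ and $e(A,A^c)\le c_0$ tends to $0$.
\end{proposition}

The two ranges do not meet: $v_*$ is much smaller than $\log^2n$. The gap is closed by a deterministic fact. A set with few outgoing edges in a $d$-regular graph spans nearly $\frac d2\ge\frac32$ edges per vertex, and a graph of such density contains a core of only logarithmic size.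

\begin{lemma}\label{lem:dense}
A graph $M_0$ of maximum degree at most $d$ with $v_0\ge1$ vertices and at least $\frac54v_0$ edges contains a core with at most $C(1+\log v_0)$ vertices.
\end{lemma}

\begin{proof}
Let $M$ be a nonempty induced subgraph with the fewest vertices such that $e(M)\ge\frac54v(M)$. Then $v(M)\ge2$, and $M$ is not a cycle. By minimality $M$ is connected, and it has minimum degree at least $2$, since deleting a vertex of degree at most $1$ preserves the inequality. Degrees below are taken in $M$.

\emph{Every vertex is within distance $3$ of a vertex of degree at least $3$.} First, $M$ has no path $y_0y_1y_2y_3$ of four distinct vertices of degree $2$. Such vertices meet at most $8-3=5=\frac54\cdot4$ edges, so deleting them contradicts minimality if $v(M)>4$, while $v(M)=4$ would give $e(M)=4<5$. Now suppose that all vertices within distance $3$ of $y_0$ have degree $2$, and take a walk $y_0y_1y_2y_3$ with $y_2\ne y_0$ and $y_3\ne y_1$. Either its vertices are distinct, which was just excluded, or $y_3=y_0$, and then the connected graph $M$ is a triangle, which is a cycle.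

\emph{Balls grow exponentially until they have $e\ge v+1$.} Fix $x\in M$ and let $B_t$ be the ball of radius $t$ about $x$ in $M$. Suppose that $t\ge4$ and $M[B_t]$ has $e\le v$, so that the sum over $z\in B_t$ of $\deg_{M[B_t]}z-2$ is at most $0$. Vertices of $B_{t-1}$ have their full degree in $M[B_t]$, and vertices at distance exactly $t$ contribute at least $-1$. Hence $|B_t\setminus B_{t-1}|$ is at least the number of vertices of degree at least $3$ in $B_{t-1}$. Every vertex of $B_{t-4}$ is within distance $3$ of such a vertex, and a ball of radius $3$ has at most $1+d+d(d-1)+d(d-1)^2\le d^4$ vertices; so this number is at least $d^{-4}|B_{t-4}|$, and $|B_t|\ge(1+d^{-4})|B_{t-4}|$. The quantity $e-v$ for $M[B_t]$ is nondecreasing in $t$, because each new vertex brings an edge. Thus if $M[B_{4q}]$ has $e\le v$, the growth bound applies at $t=4,8,\dots,4q$ and gives $v_0\ge(1+d^{-4})^q$. So $M[B_{4q}]$ has $e\ge v+1$ for some $q\le C(1+\log v_0)$.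

\emph{Extracting a small subgraph.} Take a breadth-first spanning tree of $M[B_{4q}]$ rooted at $x$. At least two edges lie outside it. Two such edges together with the tree paths from their ends to $x$ form a tree plus two edges, with at most $16q+1$ vertices and $e=v+1$. This graph contains a core.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:boundary}]
A.a.s.\ $G$ is $d$-regular, has no core with at most $v_*$ vertices, and has no set as in Proposition~\ref{prop:cuts} with $c_0=dr$. Let $A$ be connected with $1\le k=|A|\le n/2$ and $|N(A)|\le r$. Then $e(A,A^c)\le dr$, so $k<\log^2n$. If $k\ge2dr$, then, using $d\ge3$,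
\[
e(G[A])=\tfrac12\big(dk-e(A,A^c)\big)\ge\tfrac12(3k-\tfrac k2)=\tfrac54k ,
\]
and Lemma~\ref{lem:dense} gives a core with at most $C(1+2\log\log n)\le v_*$ vertices, a contradiction. So $k<2dr$ and $v(F_A)\le2dr+r\le v_*$. The graph $F_A$ contains no core, so $e(F_A)\le v(F_A)$, and it is connected, so it is a tree or unicyclic. Now $e(F_A)=dk-e(G[A])$ and $v(F_A)=k+|N(A)|$, and $G[A]$ is a connected subgraph of $F_A$. If $F_A$ is a tree, then $e(G[A])=k-1$, and $e(F_A)=v(F_A)-1$ gives $|N(A)|=(d-2)k+2$. If $F_A$ is unicyclic, then $|N(A)|=(d-1)k-e(G[A])$, where $e(G[A])$ is $k-1$ if $G[A]$ is a tree and $k$ if it contains the cycle.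
\end{proof}

On the event of Theorem~\ref{thm:boundary}, a connected set $A$ with $k=|A|\le n/2$ and $|N(A)|\le r$ satisfies
\begin{equation}\label{eq:smallk}
|N(A)|=d\ \ (k=1),\qquad |N(A)|\ge2d-3\ \ (k=2),\qquad |N(A)|\ge3d-6\ge 2d-3\ \ (k\ge3),
\end{equation}
because $\chi\le1$ when $G[A]$ is a single edge, $\chi\le2$ always, and $d\ge3$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $r=d-1$. If $|S|\le d-1$ and $G-S$ is disconnected, its smallest component $A$ has $|A|\le n/2$ and $|N(A)|\le d-1$. This contradicts \eqref{eq:smallk}, since $2d-3\ge d$. For the second assertion, conditioning on an event of probability tending to $1$ preserves a.a.s.\ statements.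
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:cuts}]
Take $r=2d-4$ and work on the events of Theorem~\ref{thm:boundary} and Proposition~\ref{prop:cores}. Let $|S|\le2d-4$ and let $G-S$ be disconnected. A component with at most $n/2$ vertices has at most $2d-4$ neighbors, so by \eqref{eq:smallk} it is a single vertex. If $x$ and $y$ were two such components, their neighborhoods, each of size $d$, would lie in $S$ and so share at least $4$ vertices. Then $G$ would contain $K_{2,3}$, which has $5$ vertices and $6$ edges and so contains a core. At most one component has more than $n/2$ vertices. Hence there are exactly two components, and one is a single vertex.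

For sharpness we show that $G$ contains a triangle with probability bounded away from $0$. Examine all $N=\binom n2$ pairs in uniformly random order and accept a pair if both its ends are unsaturated at that moment. This is the $d$-process: a currently allowed pair cannot have been examined (it would have been accepted), so the next accepted pair is uniform among the allowed ones. The first $m=\lfloor n/4\rfloor$ examined pairs form a uniform random graph with $m$ edges. Let $Z$ be the number of its components that are triangles, and $N_j=\binom{n-3j}2=N-3jn+O(1)$. For $j=1,2$ we choose an ordered $j$-tuple of disjoint triangles and place the other $m-3j$ edges away from them: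
\[
\mathbb E\,Z(Z-1)\cdots(Z-j+1)=\frac{n!}{(n-3j)!\,6^j}\cdot\frac{\binom{N_j}{m-3j}}{\binom Nm}
=\frac{n!}{(n-3j)!\,6^j}\cdot\frac{\binom N{m-3j}}{\binom Nm}\prod_{i<m-3j}\Big(1-\frac{N-N_j}{N-i}\Big).
\]
The ratio of binomial coefficients on the right is asymptotic to $(m/N)^{3j}\sim(2n)^{-3j}$. Each of the $\frac n4+O(1)$ factors of the product is $1-\frac{6j}n+O(n^{-2})$, so the product tends to $e^{-3j/2}$. The $j$th factorial moment thus tends to $\lambda^j$ with $\lambda=e^{-3/2}/48$, and by the Cauchy--Schwarz inequality $\mathbb P(Z>0)\ge(\mathbb EZ)^2/\mathbb EZ^2\to\lambda/(1+\lambda)$. When an edge of a triangle component is examined, its ends have degree at most $1$, so it is accepted.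

Let $xyz$ be a triangle of $G$. By Proposition~\ref{prop:cores}, a.a.s.\ $G$ is $d$-regular and has no diamond, so $z$ is the only common neighbor of $x$ and $y$. Then $S=N(\{x,y\})$ has $2(d-1)-1=2d-3$ elements, and $\{x,y\}$ is a component of $G-S$. The remaining $n-2d+1>1$ vertices form either one component, which is not a single vertex, or several. In neither case is $G-S$ of the stated form.
\end{proof}

\begin{remark}\label{rem:two}
For $d=2$ the triangles counted by $Z$ are still accepted, and their vertices are then saturated. So the final graph of the $2$-process is disconnected with probability bounded away from $0$, and the hypothesis $d\ge3$ cannot be dropped.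
\end{remark}

\section{No small cores}\label{sec:cores}

We prove Proposition~\ref{prop:cores} in the continuous-time process of Section~\ref{sec:clock}. Let $L=(\log n)^{1/2}$ and define $T$ by $nf(T)=4L$. Since $nf(\log n)\ge(\log n)^{d-1}/(d-1)!>4L$ and $nf(2\log n)\to0$, we have $\log n<T<2\log n$. The choice of $L$ answers three needs: $L\to\infty$ keeps $U(s)$ comparable to $nf(s)$ up to time $T$; $L=o(\log n)$ makes the state at time $T$ so simple that the rest of the process is a uniform perfect matching; and $v_*^2=o(L)$ makes the interactions among $v_*$ vertices negligible. Let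
\[
\tau=\inf\{s:U(s)<\tfrac12nf(s)\}.
\]
If $\tau<\infty$, then $U$ is constant just after $\tau$ and $f$ is decreasing, so $U(\tau)<\frac12nf(\tau)$. For $s<\tau$ every pair has rate at most $1/U\le2/(nf(s))$. By (F1),
\begin{equation}\label{eq:int}
\int_0^S\frac{ds}{nf(s)}\le\frac C{nf(S)}\le\frac CL\qquad(S\le T).
\end{equation}

\subsection{Drift}

We recall the tool. Let $X_s$ be a Markov jump process on a finite state space with bounded rates $q_s(x,y)$, measurable in $s$, and let $\Phi(s,x)\ge0$ be continuously differentiable in $s\in[0,S]$. The \emph{drift} of $\Phi$ is $\partial_s\Phi(s,x)+\sum_yq_s(x,y)\big(\Phi(s,y)-\Phi(s,x)\big)$. Write $\Phi(s)=\Phi(s,X_s)$. By Dynkin's formula, $\Phi(s)$ minus the integral of its drift along the path is a martingale. Two consequences are used.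
\begin{itemize}
\item[(D1)] If the drift is nonnegative on $[0,S]$, then $\mathbb E\,\Phi(S)\ge\Phi(0)$.
\item[(D2)] If $\sigma$ is a stopping time, $a\ge0$ is a deterministic continuous function, and the drift is at most $a(s)\Phi(s)$ for $s<\min(\sigma,S)$, then $\mathbb E\,\Phi(\min(\sigma,S))\le\Phi(0)\exp\int_0^Sa$.
\end{itemize}
For (D2), the function $\Phi(s)\exp(-\int_0^sa)$ has nonpositive drift before $\sigma$, and optional stopping applies. In each application $\Phi(s)$ is the probability that an idealized Poisson model, started from the present state, would assign to the event of interest; the drift measures how far the true process departs from the idealized one.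

\subsection{The number of unsaturated vertices}

\begin{lemma}\label{lem:tau}
$\mathbb P(\tau\le T)=O(1/L)$, and $\mathbb P\big(\tau>T,\ \deg_{G(T)}w\le d-2\big)\le Cg_1(T)$ for every vertex $w$.
\end{lemma}

\begin{proof}
The rates are under control only before $\tau$, so we replace the degrees by counters that behave well at all times. Let $D_w(s)$ be the degree of $w$ for $s\le\tau$; after $\tau$ let each counter below $d$ increase independently at rate $1$. Let $U'(s)$ be the number of counters below $d$, a nonincreasing function with $U'=U$ on $[0,\tau]$. Put $\varepsilon(s)=2d/(nf(s))$. At any time $s$, a counter below $d$ increases at a rate $\lambda_w\in[1-\varepsilon(s),1]$, and two given counters increase together at a rate $\beta\le2/(nf(s))$.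

Fix $S\le T$ and $j\in\{0,1\}$, and put $\gamma_w=g_{D_w(s)+j}(S-s)$, $\pi_w=p_{D_w(s)+j}(S-s)$. By \eqref{eq:gp}, the passage of time increases $\gamma_w$ at rate $\pi_w$, and an increase of $D_w$ changes $\gamma_w$ by $-\pi_w$. So the drift of $\gamma_w$ is $(1-\lambda_w)\pi_w\in[0,\varepsilon(s)\gamma_w]$ if $D_w<d$, and $0$ if $D_w=d$. At $s=S$, $\gamma_w$ is the indicator of $D_w(S)\le d-1-j$. By (D1), (D2) and \eqref{eq:int},
\[
g_j(S)\le\mathbb P\big(D_w(S)\le d-1-j\big)\le Cg_j(S).
\]
The case $j=1$, $S=T$ is the second assertion, since $D_w(T)$ is the degree when $\tau>T$. The case $j=0$ gives $nf(S)\le\mathbb EU'(S)\le Cnf(S)$.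

Keep $j=0$ and let $w\ne w'$. A joint increase changes $\gamma_w\gamma_{w'}$ by $-\pi_w\gamma_{w'}-\pi_{w'}\gamma_w+\pi_w\pi_{w'}$, which exceeds the sum of the two separate changes by $\pi_w\pi_{w'}$. So the drift of $\gamma_w\gamma_{w'}$ is
\[
(1-\lambda_w)\pi_w\gamma_{w'}+(1-\lambda_{w'})\pi_{w'}\gamma_w+\beta\pi_w\pi_{w'}\le\frac{4d+2}{nf(s)}\,\gamma_w\gamma_{w'} .
\]
By (D2) and \eqref{eq:int}, both counters are below $d$ at time $S$ with probability at most $f(S)^2e^{C/(nf(S))}\le f(S)^2\big(1+\frac C{nf(S)}\big)$. Therefore
\[
\mathrm{Var}\,U'(S)\le n^2f(S)^2\Big(1+\frac C{nf(S)}\Big)+Cnf(S)-n^2f(S)^2\le Cnf(S),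
\]
and Chebyshev's inequality, with $\mathbb EU'(S)\ge nf(S)$, gives $\mathbb P\big(U'(S)<\frac34nf(S)\big)\le C/(nf(S))$. By (F4) these bounds sum over $S\in\Gamma(T)$ to $O(1/L)$, and if none of these events occurs then $U'(s)\ge\frac9{16}nf(s)$ for all $s\le T$. This is incompatible with $\tau\le T$, which would give $U'(\tau)=U(\tau)<\frac12nf(\tau)$.
\end{proof}

\subsection{Prescribed edges}

The next lemma justifies formulas such as \eqref{eq:diamond}. Some edges of a core may arrive after time $T$, so we also allow a set $R$ of vertices that are required to be unsaturated at time $T$. For $w\in R$ the deadline is $T$ and all prescribed edges at $w$ use up capacity before it. For $w\notin R$ the deadline is the arrival of the last prescribed edge at $w$, and all the others use up capacity.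

\begin{lemma}\label{lem:prescribed}
Let $W\subset V$ with $|W|=v\ge2$, let $H_0$ be a graph on $W$ of maximum degree at most $d$, and let $R\subseteq W$ contain all isolated vertices of $H_0$. Put $\rho_w=\deg_{H_0}w$ for $w\in R$ and $\rho_w=\deg_{H_0}w-1$ for $w\notin R$. Then
\[
\mathbb P\big(H_0\subseteq G(T),\ R\text{ is unsaturated at }T,\ \tau>T\big)\le e^{Cv^2/L}\int_{[0,T]^{E(H_0)}}\ \prod_{w\in W}g_{\rho_w}(t_w)\prod_{e\in E(H_0)}\frac{2\,ds_e}{nf(s_e)},
\]
where $t_w=T$ for $w\in R$ and $t_w=\max_{e\ni w}s_e$ for $w\notin R$.
\end{lemma}

\begin{proof}
Fix an ordering $e_1,\dots,e_m$ of $E(H_0)$. We bound the probability that the event occurs with the edges arriving in this order by $e^{Cv^2/L}$ times the integral over $s_{e_1}<\dots<s_{e_m}$. Summing over orderings gives the lemma.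

Take as state the sequence of edges added so far. A state is \emph{at stage $i$} if the edges of $H_0$ in it are exactly $e_1,\dots,e_i$, in this order. If a state is at no stage, neither is any later state, and we put $\Phi=0$. At stage $i$ put
\[
\Phi(s)=\int_{s<s_{i+1}<\dots<s_m<T}\ \prod_{w\in W}\gamma_w\ \prod_{j>i}\frac{2\,ds_j}{nf(s_j)},
\]
with the following factors. Let $k_w$ be the number of $j>i$ with $w\in e_j$. A vertex $w\notin R$ with $k_w=0$ is \emph{fulfilled}, and then $\gamma_w=1$, $\pi_w=0$. For every other $w$,
\[
\gamma_w=g_{\deg w+\rho'_w}(t_w-s),\qquad\pi_w=p_{\deg w+\rho'_w}(t_w-s),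
\]
where $\deg w$ is the current degree, and $\rho'_w=k_w$, $t_w=T$ if $w\in R$, while $\rho'_w=k_w-1$, $t_w=\max\{s_j:j>i,\ w\in e_j\}$ if $w\notin R$. At time $0$ no vertex is fulfilled, and $\Phi(0)$ is the restricted integral. At time $T$ and stage $m$, $\Phi$ is the indicator that $R$ is unsaturated. So the probability in question is at most $\mathbb E\,\Phi(\min(\tau,T))$. Put $c(s)=\big(2dv+\binom v2\big)\frac2{nf(s)}$; by \eqref{eq:int}, $\int_0^Tc\le Cv^2/L$. By (D2) it suffices to show that the drift of $\Phi$ is at most $c(s)\Phi$ for $s<\min(\tau,T)$. At stage $i$ the drift has three parts.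

\emph{The lower limit of integration and the arrival of $e_{i+1}$} (present when $i<m$). Let $\Phi^+\ge0$ be the result of setting $s_{i+1}=s$ in $\prod_w\gamma_w$ and integrating against $\prod_{j>i+1}2\,ds_j/(nf(s_j))$. Differentiating in the lower limit contributes $-\frac2{nf(s)}\Phi^+$. If an end of $e_{i+1}$ is saturated, the edge cannot arrive and this part is at most $0$. Otherwise it arrives at rate at most $\frac2{nf(s)}$, and we claim that the new value of $\Phi$ is $\Phi^+$, so that this part is again at most $0$. Vertices outside $e_{i+1}$ keep their factors. For an end $w$ that lies in $R$ or has $k_w\ge2$, the degree rises by $1$, $\rho'_w$ falls by $1$ and $t_w$ is unchanged, so $\gamma_w$ is unchanged. For an end $w\notin R$ with $k_w=1$, the factor in $\Phi^+$ is $g_{\deg w}(0)=1$ because $w$ is unsaturated, and after the arrival $w$ is fulfilled with factor $1$.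

\emph{The arrival of $e_j$ with $j>i+1$} sends $\Phi$ to $0$ and contributes at most $0$.

\emph{The dependence of $\gamma_w$ on $s$, and the arrival of pairs outside $H_0$.} These leave the stage unchanged, so we may work under the integral with $s_{i+1},\dots,s_m$ fixed. Time increases $\gamma_w$ at rate $\pi_w$, and a new edge at $w$ changes $\gamma_w$ by $-\pi_w$; both statements hold for fulfilled vertices too. Let $\lambda_w$ be the total rate of pairs outside $H_0$ that contain $w$, and $\beta_{ww'}\le1/U$ the rate of the pair $ww'$ if it is outside $H_0$, and $0$ otherwise. As in the proof of Lemma~\ref{lem:tau}, this part of the drift of $\prod_x\gamma_x$ equals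
\[
\sum_w(1-\lambda_w)\pi_w\prod_{x\ne w}\gamma_x+\sum_{\{w,w'\}\subseteq W}\beta_{ww'}\pi_w\pi_{w'}\prod_{x\ne w,w'}\gamma_x .
\]
If $w$ is saturated then $\pi_w=0$. If $w$ is unsaturated then $\lambda_w\ge(U-2d)/U$, since among the unsaturated vertices we exclude only $w$, its at most $d-1$ neighbors, and its at most $d$ partners in $H_0$. With $\pi_w\le\gamma_w$ the expression is at most $\big(2dv+\binom v2\big)U^{-1}\prod_x\gamma_x\le c(s)\prod_x\gamma_x$.
\end{proof}

\subsection{The end of the process}

Let $\mathcal A$ be the event that $\tau>T$, every vertex has degree at least $d-1$ at time $T$, and no two vertices unsaturated at time $T$ are adjacent in $G(T)$.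

\begin{lemma}\label{lem:endgame}
$\mathbb P(\mathcal A)\to1$. On $\mathcal A$ the number $u=U(T)$ is even and at least $2L$, the final graph is $d$-regular, and, given the process up to time $T$, the edges added after $T$ form a uniformly random perfect matching on the $u$ unsaturated vertices.
\end{lemma}

\begin{proof}
We have $g_1(T)\le Cf(T)/\log n$ by (F2). By Lemma~\ref{lem:tau}, $\mathbb P(\tau\le T)\to0$, and the probability that $\tau>T$ and some vertex has degree at most $d-2$ at time $T$ is at most $Cng_1(T)\le CL/\log n\to0$. Lemma~\ref{lem:prescribed} with $W=R=\{w,w'\}$ and $H_0$ the single edge $ww'$ has $\rho_w=\rho_{w'}=1$; with (F1) and a sum over pairs, the probability that $\tau>T$ and two unsaturated vertices are adjacent is at most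
\[
n^2\cdot\frac C{nf(T)}\cdot g_1(T)^2\le\frac{Cnf(T)}{\log^2n}\le\frac{CL}{\log^2n}\to0 .
\]
On $\mathcal A$ we have $u\ge\frac12nf(T)=2L$. All unsaturated vertices have degree $d-1$, so $u=dn-2e(G(T))$, which is even because $dn$ is. Each later step joins a uniform pair among the remaining unsaturated vertices, all such pairs being allowed, and saturates both.
\end{proof}

\subsection{The expected number of cores}

\begin{proof}[Proof of Proposition~\ref{prop:cores}]
By Lemma~\ref{lem:endgame} it suffices to show that the expected number of cores with at most $v_*$ vertices in the final graph $G$, counted on $\mathcal A$, tends to $0$. Let $H$ be a core on $W\subset V$ with $|W|=v\le v_*$ and maximum degree at most $d$; other cores cannot occur in $G$.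

Suppose that $\mathcal A$ holds and $H\subseteq G$, and let $F$ be the set of edges of $H$ added after $T$. Then $F$ is a matching, its vertex set $R$ is unsaturated at $T$, and $H_0=H-F\subseteq G(T)$. For a given matching $F$ with $l\le v/2$ edges, and given a history up to $T$ in $\mathcal A$ with $R$ unsaturated, the final matching contains $F$ with probability
\[
\prod_{i<l}\frac1{u-1-2i}\le L^{-l}=\Big(\frac4{nf(T)}\Big)^l,
\]
since $u\ge2L$ and $v_*=o(L)$. So an edge added after $T$ costs what an edge at time $T$ costs in Lemma~\ref{lem:prescribed}, up to a constant, and we record it as an atom at $T$. Apply the lemma to $H_0$ and $R$. Because $F$ is a matching, $\rho_w=\deg_Hw-1\in[1,d-1]$ for all $w\in W$, whether or not $w\in R$. If we set $s_e=T$ for $e\in F$, then in both cases $t_w$ is the maximum of $s_e$ over the edges $e$ of $H$ at $w$. Let $\nu$ be Lebesgue measure on $[0,T]$ plus a unit mass at $T$. An integral against the product measure $\nu^{E(H)}$ is the sum, over all sets $F\subseteq E(H)$ of coordinates taken at the atom, of Lebesgue integrals over the other coordinates; the sets $F$ that are not matchings add nonnegative terms. Using (F2) and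 $v^2/L\to0$ we obtain
\[
\mathbb P(\mathcal A,\ H\subseteq G)\le\frac{C^v}{n^{v+1}}\,\mathcal I,\qquad\mathcal I=\int\prod_{w\in W}\frac{f(t_w)}{(1+t_w)^{\deg_Hw-1}}\prod_{e\in E(H)}\frac{d\nu(s_e)}{f(s_e)} .
\]
Let $e_0$ be an edge with the least value $s=s_{e_0}$. Lemma~\ref{lem:corestructure}(ii) matches each vertex $w$ with an edge $e\ni w$, $e\ne e_0$, and $f(t_w)\le f(s_e)$. Also $t_w\ge s$ and $\sum_w(\deg_Hw-1)=2(v+1)-v=v+2$. So the integrand is at most $f(s)^{-1}(1+s)^{-(v+2)}$.

On the region $s<\frac12\log n$ the integrand is at most $e^s\le n^{1/2}$, and the total mass is $(T+1)^{v+1}$. On the region $s\ge\frac12\log n$, choose $e_0$ in $v+1$ ways; the other $v$ coordinates lie in $[s,T]$, which has $\nu$-measure $T-s+1$. By (F3) this region contributes at most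
\[
\frac{v+1}{(\frac12\log n)^{v+2}}\int_{[\frac12\log n,T]}\frac{(T-s+1)^v}{f(s)}\,d\nu(s)\le\frac{v+1}{(\frac12\log n)^{v+2}f(T)}\Big(1+\int_0^\infty(x+1)^ve^{-x/2}\,dx\Big),
\]
and the last integral is at most $e^{1/2}\int_0^\infty y^ve^{-y/2}\,dy=e^{1/2}2^{v+1}v!$. Hence
\[
\mathcal I\le\frac{C^vv!}{(\log n)^{v+2}f(T)}+n^{1/2}(T+1)^{v+1} .
\]
By Lemma~\ref{lem:corestructure}(iii) and $nf(T)=4L$, the expected number of cores is at most
\[
\sum_{4\le v\le v_*}\Big[\frac{C^vv^v}{L(\log n)^{v+2}}+n^{-1/2}(C\log n)^{v+1}(v+1)^2\Big].
\]
Since $v^v\le(\log n)^{v/10}$, the first terms are at most $\big(C(\log n)^{-9/10}\big)^v$ and their sum tends to $0$. Since $(C\log n)^{v_*+1}=n^{o(1)}$, the second terms sum to $n^{-1/2+o(1)}$.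
\end{proof}

\section{No small edge cuts between large sets}\label{sec:cuts}

Lemma~\ref{lem:prescribed} loses the factor $e^{Cv^2/L}$ and is useless for large sets. For these, however, the probabilities to be bounded are smaller than any power of $n$, so we can afford to lose a polynomial factor. We spend it on passing to a model with exact independence.

We use the following standard bounds. If $B$ is binomial with mean $\mu$, then $\mathbb P(B\le(1-x)\mu)\le e^{-x^2\mu/2}$ for $0\le x\le1$ and $\mathbb P(B\ge2\mu)\le e^{-\mu/3}$. Also $\mathbb P(\mathrm{Poi}(\mu)\ge\mu+y)\le e^{-y^2/(2(\mu+y))}$ for $y>0$. The entropy function $h(x)=-x\log x-(1-x)\log(1-x)$ is concave on $[0,1]$ with $h(0)=h(1)=0$ and maximum $h(\frac12)=\log2$, so $h(x)\ge2\log2\cdot\min(x,1-x)$, and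
\begin{equation}\label{eq:entropy}
\frac{e^{\ell h(y/\ell)}}{\ell+1}\le\binom\ell y\le e^{\ell h(y/\ell)},\qquad\binom nk\le\Big(\frac{en}k\Big)^k .
\end{equation}

\subsection{The relaxed model}

In the \emph{relaxed model} $\mathcal R$, vertices $z_1,z_2,\dots,z_{dn}$ are picked successively, each uniformly among the vertices picked fewer than $d$ times so far; these are the \emph{unsaturated} vertices of this model. Step $i$ consists of the picks $z_{2i-1},z_{2i}$ and produces the unordered pair $\{z_{2i-1},z_{2i}\}$. Loops and repeated pairs are permitted.

\begin{lemma}\label{lem:compare}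
For every set $\mathcal S$ of sequences of $dn/2$ pairs, the probability that the final graph of the $d$-process is $d$-regular and its edge sequence lies in $\mathcal S$ is at most $Cn^{d^2}\mathbb P_{\mathcal R}(\mathcal S)$.
\end{lemma}

\begin{proof}
Consider a sequence of pairs that forms a simple $d$-regular graph. Let $U_i$ be the number of vertices of degree less than $d$ before step $i$, and $N_i\ge1$ the number of allowed pairs. At most $(d-1)U_i/2$ pairs of unsaturated vertices are edges, so $N_i\ge U_i(U_i-d)/2$. The sequence has probability $\prod_i1/N_i$ in the $d$-process. In $\mathcal R$ the $i$th pair can be picked in two orders, each with conditional probability at least $1/U_i^2$. So the ratio of the probabilities at step $i$ is at most $U_i^2/(2N_i)$. This is at most $U_i/(U_i-d)\le e^{2d/U_i}$ if $U_i\ge2d$, and at most $2d^2$ otherwise. If $q$ steps remain, counting step $i$, then $2q\le dU_i$. Hence $U_i<2d$ occurs at most $d^2$ times, and $\sum_i1/U_i\le\frac d2\sum_{q\le dn/2}\frac1q\le\frac d2\big(1+\log\frac{dn}2\big)$. The total ratio is at most $(2d^2)^{d^2}e^{d^2(1+\log(dn/2))}=Cn^{d^2}$.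
\end{proof}

A pair is \emph{crossing} for $A$ if exactly one of its two picks lies in $A$. Proposition~\ref{prop:cuts} follows from Lemma~\ref{lem:compare} and the next statement with $M=d^2+1$, which bounds the probability in question by $O(1/n)$.

\begin{proposition}\label{prop:relaxed}
For all constants $c_0$ and $M$, the probability in $\mathcal R$ that some set $A$ with $\log^2n\le|A|\le n/2$ has at most $c_0$ crossing pairs is $O(n^{-M})$.
\end{proposition}

The model $\mathcal R$ has an exact Poisson representation. Give each vertex an independent rate-$1$ Poisson process and \emph{accept} its first $d$ arrivals. By the memoryless property, when $U$ vertices are unsaturated the next accepted arrival comes after an $\mathrm{Exp}(U)$ wait and belongs to a uniform unsaturated vertex, independently of the wait. So the accepted arrivals, in order of time, have the law of $z_1,\dots,z_{dn}$, and the number $U(s)$ of unsaturated vertices at time $s$ is binomial with parameters $n$ and $f(s)$. From now on $\mathbb P_{\mathcal R}$ is the joint law of the picks and the waits. We treat the ranges $\log^2n\le|A|\le\varepsilon n$ and $\varepsilon n\le|A|\le n/2$ separately;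 the constant $\varepsilon$ is fixed after Lemma~\ref{lem:J}.

\subsection{Sets of at most $\varepsilon n$ vertices}\label{sub:moderate}

Fix a set $W$ of $k$ vertices. If $W$ has few crossing pairs, then nearly every step that starts in $W$ must end in $W$, which has probability $a/U$ when $a$ of the $U$ unsaturated vertices lie in $W$. Early on this is about $k/n$, but it is close to $1$ if $W$ consists of the last vertices to be saturated. To weigh the product of these ratios against the law of the pick times of $W$, we change the measure so that these steps end in $W$ by force, and we change the clock so that the vertices of $W$ remain independent. The resulting bound is the $k$th power of a one-vertex integral, which we estimate first. For $0<\delta<1$ let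
\[
\varphi_\delta(s)=\min\big(1,\delta/f(s)\big),\qquad J(\delta)=\mathbb E\prod_{i=1}^d\varphi_\delta(\sigma_i)^{1/2},
\]
where $\sigma_1<\dots<\sigma_d$ are the first $d$ points of a rate-$1$ Poisson process. We shall take $\delta=2k/n$, and since $\binom nk\le(2e/\delta)^k$ we need $J(\delta)$ to be a small multiple of $\delta$.

\begin{lemma}\label{lem:J}
$J(\delta)/\delta\to0$ as $\delta\to0$.
\end{lemma}

\begin{proof}
Let $f(s^*)=\delta$, $\psi=\varphi_\delta^{1/2}$ and $\Psi(s)=\int_0^s\psi$. The vector $(\sigma_1,\dots,\sigma_d)$ has density $e^{-s_d}$ on $0<s_1<\dots<s_d$, so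
\[
J(\delta)=\int_0^\infty e^{-s}\,\psi(s)\,\frac{\Psi(s)^{d-1}}{(d-1)!}\,ds .
\]
On $[0,s^*]$ we have $\psi=(\delta/f)^{1/2}$, and (F1) with $p=\frac12$ gives $\Psi\le C\psi$. For $s\ge s^*$ we have $\psi=1$ and $\Psi(s)\le C+(s-s^*)$. So the range $s>s^*$ contributes at most $Ce^{-s^*}\le C\delta(1+s^*)^{-(d-1)}$ by (F2). By (F2) again, the range $s\le s^*$ contributes at most
\[
C\int_0^{s^*}e^{-s}\Big(\frac\delta{f(s)}\Big)^{d/2}ds\le C\delta^{d/2}\int_0^{s^*}f(s)^{-(d/2-1)}(1+s)^{-(d-1)}\,ds .
\]
Since $d\ge3$, (F1) applies with $p=\frac d2-1>0$. It bounds the part over $[s^*/2,s^*]$ by $C\delta(1+s^*)^{-(d-1)}$ and the part over $[0,s^*/2]$ by $C\delta\big(f(s^*)/f(s^*/2)\big)^{d/2-1}$. As $\delta\to0$ we have $s^*\to\infty$, and $f(s^*)/f(s^*/2)\le e^{-s^*/4}$ by (F3) once $s^*/2\ge s_\sharp$.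
\end{proof}

The margin is only a power of $s^*$, which is of order $\log(1/\delta)$: the term $e^{-s^*}$ is the probability that a vertex has no pick at all before $s^*$, to be compared with the probability $\delta$ that it is unsaturated at $s^*$. For $d=2$ the last integral would be $\int_0^{s^*}(1+s)^{-1}ds$, which is unbounded, and the argument would give nothing.

Fix $\varepsilon=\varepsilon(d)\in(0,\frac12)$ such that $J(\delta)\le\delta/(4e)$ for all $\delta\le2\varepsilon$. Let $\mathcal E$ be the event that $U(s)\ge\frac12nf(s)$ whenever $nf(s)\ge\log^2n$. Define $S'$ by $nf(S')=\log^2n$. The set $\Gamma(S')$ of (F4) has $O(\log n)$ points $\sigma$, and for each the binomial bound gives $\mathbb P_{\mathcal R}\big(U(\sigma)<\frac34nf(\sigma)\big)\le e^{-nf(\sigma)/32}\le e^{-\log^2n/32}$. By (F4), $\mathbb P_{\mathcal R}(\mathcal E^c)=O(n^{-M})$ for every $M$.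

\begin{lemma}\label{lem:moderate}
Let $\log^2n\le k\le\varepsilon n$ and $|W|=k$. The probability in $\mathcal R$ that $\mathcal E$ holds and $W$ has at most $c_0$ crossing pairs is at most $(dk+1)^{c_0}n^{c_0/2}J(2k/n)^k$.
\end{lemma}

\begin{proof}
\emph{Patterns.} Number the picks that lie in $W$ by $1,\dots,dk$ in order; this is their \emph{index}. A crossing step contains one such pick, and a step inside $W$ contains two with consecutive indices. A \emph{pattern} is a set $\xi$ of at most $c_0$ indices such that the remaining indices split into pairs $\{j,j+1\}$, called the \emph{couples} of $\xi$. The splitting is unique, since each maximal run of indices outside $\xi$ must be paired from its start. There are at most $(dk+1)^{c_0}$ patterns. Let $I_\xi$ be the event that the indices of the $W$-picks in crossing steps form the set $\xi$. If $W$ has at most $c_0$ crossing pairs then some $I_\xi$ occurs, so it suffices to prove $\mathbb P_{\mathcal R}(I_\xi\cap\mathcal E)\le n^{c_0/2}J(2k/n)^k$ for a fixed pattern $\xi$.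

\emph{Change of measure.} Call the second pick of a step \emph{forced} if the first pick of the step lies in $W$ and its index is the smaller index of a couple. Whether the next pick is forced is determined by the picks so far. Before a forced pick fewer than $dk$ picks in $W$ have been made, so the number $a$ of unsaturated vertices in $W$ is at least $1$. Let $Q$ be the law of picks and waits in which a forced pick is uniform among these $a$ vertices, any other pick is uniform among all $U$ unsaturated vertices, and every wait is $\mathrm{Exp}(U)$ as before. On $I_\xi$ the forced picks are exactly the second picks of the steps inside $W$. Each has probability $1/U$ under $\mathbb P_{\mathcal R}$ and $1/a$ under $Q$, and everything else has the same conditional law. Hence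
\begin{equation}\label{eq:RN}
\mathbb P_{\mathcal R}(I_\xi\cap\mathcal E)=\mathbb E_Q\Big[1_{I_\xi\cap\mathcal E}\prod_{\text{forced picks}}\frac aU\Big].
\end{equation}

\emph{Change of clock.} Under $Q$ a vertex of $W$ is picked at rate $U/a$, not $1$, during the wait for a forced pick. We construct $Q$ on an auxiliary clock that removes this distortion. Give each vertex an independent rate-$1$ Poisson process in an auxiliary time $\theta$. Accept an arrival at a vertex if the vertex is unsaturated and, in case the next pick is forced, lies in $W$. By the memoryless property the picks have the law prescribed by $Q$, and the wait in $\theta$ is $\mathrm{Exp}(a)$ for a forced pick and $\mathrm{Exp}(U)$ otherwise. Define real time by multiplying each wait for a forced pick by $a/U$ and leaving the other waits unchanged. All real waits are then $\mathrm{Exp}(U)$, so picks and real waits have law $Q$. Two properties follow. Real time never exceeds auxiliary time, because $a\le U$. And an arrival at $w\in W$ is accepted exactly when $w$ is unsaturated, so the auxiliary times $\theta_{w,1}<\dots<\theta_{w,d}$ of the picks of $w$ are the first $d$ points of a rate-$1$ Poisson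 process, independently for different $w\in W$.

\emph{The bound.} Let $\varphi=\varphi_{2k/n}$, a nondecreasing function with $1/n\le\varphi\le1$. Suppose that $\mathcal E$ holds, and consider a forced pick at auxiliary time $\theta'$, whose predecessor was picked at real time $s$ and auxiliary time $\theta$, with $s\le\theta\le\theta'$. The value of $U$ for the forced pick is $U(s)$. If $nf(\theta)\ge\log^2n$, then $nf(s)\ge\log^2n$ and $U(s)\ge\frac12nf(s)\ge\frac12nf(\theta)$, so $a/U\le2k/(nf(\theta))$. Otherwise $nf(\theta)<\log^2n\le k$ and $\varphi(\theta)=1$. As $a\le U$, in both cases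
\[
\frac aU\le\varphi(\theta)\le\varphi(\theta)^{1/2}\varphi(\theta')^{1/2}.
\]
Sharing the factor between the two picks makes the bound independent of who is paired with whom. On $I_\xi$ every pick in $W$ whose index is outside $\xi$ now carries a factor $\varphi^{1/2}$, and supplying the at most $c_0$ missing factors costs at most $n^{c_0/2}$. By \eqref{eq:RN} and independence,
\[
\mathbb P_{\mathcal R}(I_\xi\cap\mathcal E)\le n^{c_0/2}\,\mathbb E\prod_{w\in W}\prod_{i=1}^d\varphi(\theta_{w,i})^{1/2}=n^{c_0/2}J(2k/n)^k .\qedhere
\]
\end{proof}

By \eqref{eq:entropy} and the choice of $\varepsilon$, $\binom nkJ(2k/n)^k\le\big(\frac{en}k\cdot\frac{2k}{4en}\big)^k=2^{-k}$. So the probability that some set with $\log^2n\le k\le\varepsilon n$ vertices has at most $c_0$ crossing pairs is at most $\mathbb P_{\mathcal R}(\mathcal E^c)+n^C\sum_{k\ge\log^2n}2^{-k}=O(n^{-M})$. Here the lower bound on $k$ is what defeats the factor $n^C$.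

\subsection{Sets of linear size}\label{sub:linear}

For $k$ of order $n$ the inequality $a\le k$ is too wasteful, and we count instead. View $z_1\cdots z_{dn}$ as a word whose letters are vertices, and color a letter according to whether it lies in $A$ or $A^c$. The basic inequality is
\begin{equation}\label{eq:vander}
\binom mj^2\le\binom{2m}{2j}\le\binom\ell y\qquad\text{if }2j\le y\text{ and }2(m-j)\le\ell-y ;
\end{equation}
the left side is one term of Vandermonde's identity for $\binom{2m}{2j}$, and $\binom{x+x'}x$ is nondecreasing in $x$ and in $x'$. If the word were a uniformly random arrangement of its letters, a set of $k$ vertices with $dk$ even would have no crossing pair with probability $\binom{dn/2}{dk/2}/\binom{dn}{dk}\le\binom{dn}{dk}^{-1/2}$, which is at most $e^{-\frac d2nh(k/n)}$ up to a polynomial factor; for $d\ge3$ this beats the number $\binom nk\le e^{nh(k/n)}$ of sets. The word is not uniform, since a pick does not favor vertices with more letters left. But inside a short time window it is nearly uniform, given which letters the window contains. The price is that $A$ may be correlated with the windows, so we must compare the two entropies window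 by window, and rule out that almost every window is nearly monochromatic.

\medskip
\noindent\emph{Constants and windows.} Choose, in this order: $s_0>0$ with $2df(s_0)\le\varepsilon$; $c_1=\min\big(\frac\varepsilon2,\frac1{16}\varepsilon^2e^{-s_0}\big)$; an integer multiple $S$ of $s_0$ with $2f(S)\log2\le\frac{c_1}{12}$; and $\Delta=s_0/r_0\le\frac{c_1}{12}$ with $r_0$ an integer. Then $S=r\Delta$ for an integer $r\ge r_0$. The \emph{windows} are the intervals $[(b-1)\Delta,b\Delta)$, $1\le b\le r$, and those with $b\le r_0$ are \emph{early}. Let $t_{v,b}$ be the number of accepted arrivals (letters) of vertex $v$ in window $b$, let $\mathcal B$ be the array $(t_{v,b})$, and $\ell_b=\sum_vt_{v,b}$. For a set $A$ let $y_b=\sum_{v\in A}t_{v,b}$ and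
\[
X(A)=\tfrac12\sum_{b=1}^r\ell_b\,h(y_b/\ell_b),
\]
where terms with $\ell_b=0$ are $0$. Constants $C$ may now depend on $r$ and $c_0$.

\begin{lemma}\label{lem:fixedA}
For every $A$, the conditional probability given $\mathcal B$ that $A$ has at most $c_0$ crossing pairs is at most $n^Ce^{\Delta n-X(A)}$.
\end{lemma}

\begin{proof}
\emph{Near-uniformity.} A vertex has accepted arrivals in $[0,S)$ at exactly the times $s_1<\dots<s_j$ with density $e^{-S}$ if $j<d$ and $e^{-s_d}$ if $j=d$; the exponent is the time it spends unsaturated. So the joint density for all vertices is $\exp(-\int_0^SU)$. Let the \emph{uniform law} be normalized Lebesgue measure on the configurations compatible with $\mathcal B$; under it the letters are placed independently and uniformly in their windows. The conditional law given $\mathcal B$ has density proportional to $\exp(-\int_0^SU)$ with respect to the uniform law. The numbers $U_b=U((b-1)\Delta)$, $1\le b\le r+1$, are almost surely determined by $\mathcal B$, and the integral of $U$ over window $b$ lies in $[\Delta U_{b+1},\Delta U_b]$. So $\int_0^SU$ varies within an interval of length $\Delta\sum_b(U_b-U_{b+1})\le\Delta n$, and the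 normalized density is at most $e^{\Delta n}$.

\emph{One window.} Under the uniform law the words in different windows are independent uniform arrangements of their letters, so the color word of window $b$ is uniform among $\binom{\ell_b}{y_b}$ words. The parity of $\ell_1+\dots+\ell_{b-1}$ determines which letters of the window are paired. At most two of them, the first and the last, are paired outside the window; let $m_b\le dn/2$ be the number of pairs inside it. A color word with $y_b$ letters in $A$ and exactly $c$ crossing inside pairs is determined by the colors of the at most two boundary letters, the positions and orientations of the crossing pairs, and the set of pairs with both letters in $A$ among the other $m_b-c$ pairs. The size $j$ of this set is determined by the earlier data and $y_b$, and it satisfies $2j\le y_b$ and $2(m_b-c-j)\le\ell_b-y_b$. By \eqref{eq:vander} there are at most $4(c_0+1)(dn)^{c_0}\binom{\ell_b}{y_b}^{1/2}$ color words with $c\le c_0$. By \eqref{eq:entropy}, window $b$ has at most $c_0$ crossing inside pairs with probability at most $n^C\binom{\ell_b}{y_b}^{-1/2}\le n^Ce^{-\frac12\ell_bh(y_b/\ell_b)}$. Multiply over the $r$ windows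 and by $e^{\Delta n}$.
\end{proof}

\begin{lemma}\label{lem:count}
Given $\mathcal B$, the subsets of $V$ fall into at most $n^C$ classes such that $X$ is constant on each class, and a class on which $X$ has the value $X_0$ has at most $\exp\big(\frac23X_0+U(S)\log2\big)$ members.
\end{lemma}

\begin{proof}
The \emph{type} of $v$ is the vector $t=(t_{v,b})_{b\le r}$ of nonnegative integers with sum $|t|\le d$; the number of types is bounded. Let $n_t$ be the number of vertices of type $t$, and classify $A$ by the proportions $\alpha_t$ such that $A$ contains $\alpha_tn_t$ vertices of type $t$. There are at most $n^C$ classes, and by \eqref{eq:entropy} a class has at most $e^\Sigma$ members, where $\Sigma=\sum_tn_th(\alpha_t)$. Since $\ell_b=\sum_tt_bn_t$ and $y_b=\sum_tt_bn_t\alpha_t$, the value of $X$ is determined by the class, and concavity of $h$ gives $\ell_bh(y_b/\ell_b)\ge\sum_tt_bn_th(\alpha_t)$. The types with $|t|<d$ comprise the $U(S)$ vertices unsaturated at time $S$. Summing over $b$ and using $d\ge3$,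
\[
2X_0\ge\sum_t|t|\,n_th(\alpha_t)\ge3\sum_{|t|=d}n_th(\alpha_t)\ge3\big(\Sigma-U(S)\log2\big).\qedhere
\]
\end{proof}

It remains to show that $X(A)$ is linear in $n$. If it were not, the early windows would split into nearly all-$A$ and nearly all-$A^c$ windows; but many vertices have letters in windows of both kinds. Call $\mathcal B$ \emph{typical} if the following hold.
\begin{itemize}
\item[(T1)] $U(S)\le2f(S)n$ and $U(s_0)\le2f(s_0)n$.
\item[(T2)] Every set $P$ of early windows contains at most $n(\Delta|P|+\frac\varepsilon2)$ letters.
\item[(T3)] For every partition of the early windows into $P_1,P_0$ with $\Delta|P_1|,\Delta|P_0|\ge\frac\varepsilon2$, at least $\frac18\varepsilon^2e^{-s_0}n$ vertices have letters in both parts.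
\end{itemize}

\begin{lemma}\label{lem:typical}
$\mathcal B$ is typical with probability $1-e^{-\Omega(n)}$. If $\mathcal B$ is typical and $\varepsilon n\le|A|\le n/2$, then $X(A)\ge c_1n$.
\end{lemma}

\begin{proof}
The number of conditions is bounded, so it suffices to treat each. (T1) follows from the binomial upper tail. For (T2), the letters in $P$ are among all arrivals in $P$, whose number is $\mathrm{Poi}(n\Delta|P|)$ with mean at most $ns_0$; apply the Poisson tail with $y=\varepsilon n/2$. For (T3), a vertex has exactly one arrival in each part with probability $\Delta|P_1|\cdot\Delta|P_0|\,e^{-s_0}\ge\frac14\varepsilon^2e^{-s_0}$; these are its first two arrivals, so both are accepted. Vertices are independent, and the binomial lower tail with $x=\frac12$ applies.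

Now let $\mathcal B$ be typical, and let $Y=\sum_{b\le r_0}\min(y_b,\ell_b-y_b)$ count the letters of the minority color in early windows. The lower bound for $h$ gives $X(A)\ge Y\log2\ge Y/2$. If $Y\ge\varepsilon n$, then $X(A)\ge\varepsilon n/2\ge c_1n$. Suppose that $Y<\varepsilon n$. Let $P_1$ be the set of early windows with $y_b>\ell_b/2$ and $P_0$ the set of the other early windows; then $Y$ is the number of $A$-letters in $P_0$ plus the number of $A^c$-letters in $P_1$. By (T1), at most $dU(s_0)\le\varepsilon n$ letters of the whole word come after time $s_0$. The set $A$ has $d|A|\ge d\varepsilon n$ letters in all, of which at most $\varepsilon n$ come after $s_0$ and fewer than $\varepsilon n$ lie in $P_0$; so $P_1$ contains at least $(d-2)\varepsilon n\ge\varepsilon n$ letters. The set $A^c$ has at least $dn/2\ge d\varepsilon n$ letters, of which at most $\varepsilon n$ come after $s_0$ and fewer than $\varepsilon n$ lie in $P_1$; so $P_0$ contains at least $\varepsilon n$ letters too. By (T2), $\Delta|P_1|,\Delta|P_0|\ge\frac\varepsilon2$, and (T3) applies. A vertex with letters in both parts contributes to $Y$ an $A$-letter in $P_0$ or an $A^c$-letter in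 $P_1$. Hence $Y\ge\frac18\varepsilon^2e^{-s_0}n$ and $X(A)\ge Y/2\ge c_1n$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:relaxed}]
The range $\log^2n\le|A|\le\varepsilon n$ was settled in Section~\ref{sub:moderate}. Let $\mathcal B$ be typical. By Lemmas~\ref{lem:fixedA}, \ref{lem:count} and~\ref{lem:typical}, each class that contains a set of size in $[\varepsilon n,n/2]$ has $X_0\ge c_1n$, so the conditional expected number of sets $A$ with $\varepsilon n\le|A|\le n/2$ and at most $c_0$ crossing pairs is at most
\[
n^C\exp\Big(\Delta n+2f(S)n\log2-\frac{c_1n}3\Big)\le n^C\exp\Big(\frac{c_1n}{12}+\frac{c_1n}{12}-\frac{c_1n}3\Big)=n^Ce^{-c_1n/6}.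
\]
Together with the probability $e^{-\Omega(n)}$ that $\mathcal B$ is not typical, this is $O(n^{-M})$.
\end{proof}

With Lemma~\ref{lem:compare} this proves Proposition~\ref{prop:cuts}, and by Section~\ref{sec:reduction} the proofs of Theorems~\ref{thm:main} and~\ref{thm:boundary} and Corollary~\ref{cor:cuts} are complete.

\begin{thebibliography}{9}
\bibitem{models}
\emph{Models of random regular graphs},
\texttt{https://users.monash.edu.au/\textasciitilde nwormald/papers/regsurvey.pdf}.
\end{thebibliography}
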